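# Schrödinger waves that vanish at two times: comb waves and a first-order coefficient

## 1. A comb wave that spreads flat and refocuses

Write $S(t)=e^{it\Delta}$ for the free Schrödinger group on $\mathbb R^d$, that is, multiplication by $e^{-it|\zeta|^2}$ on the Fourier side. Write $x=(x_1,x')$ and let $e_1$ be the first unit vector. For real $\omega$,
$$S(r)(e^{i\omega x_1}f)(x)=e^{i(\omega x_1-\omega^2r)}\,(S(r)f)(x-2\omega r e_1).\tag{1.1}$$
To see this, note that the Fourier transform of $e^{i\omega x_1}f$ is $\hat f(\zeta-\omega e_1)$, and that $|\zeta|^2=|\zeta-\omega e_1|^2+2\omega(\zeta_1-\omega)+\omega^2$. The last two terms produce the translation by $2\omega r$ and the phase $-\omega^2r$. So a wide bump carried by the frequency $\omega$ moves with velocity $2\omega$ and, being wide, hardly changes its shape.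

Here is the object on which everything turns, in dimension one. Take an integer $M$, a bump width $\ell$, the spacing $s=M\ell$, a time span $y\in(0,1)$ and the frequency step $\Delta=s/(2y)$. With a bump $\varphi$ supported in $[-\frac12,\frac12]$ and signs $p_m=\pm1$, put
$$g(x)=A\sum_{m=1}^{M}p_m e^{im\Delta x}\sum_{|i|\le J}\varphi\Big(\frac{x-is}{\ell}\Big).$$
This is a comb: it lives within $\ell/2$ of the points of $s\mathbb Z$, which I call *stations*. On each station $M$ frequencies are superposed. By (1.1), after time $r$ the piece with indices $(i,m)$ sits near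
$$c_{i,m}(r)=is+2m\Delta r=\ell\Big(iM+m\,\frac{Mr}{y}\Big).$$

Look at four times.

* At $r=0$ all pieces are on stations.
* At $r=y/M$ the center is $\ell(iM+m)$. Every integer is $iM+m$ for exactly one pair with $1\le m\le M$, so there is exactly one piece on each cell of width $\ell$.
* At $r=y-y/M$ the center is $\ell((i+m)M-m)$. Again every integer occurs exactly once.
* At $r=y$ the center is $(i+m)s$: all pieces are back on stations.

Example: $M=3$, $\ell=1$, $s=3$. At $r=y/3$ the centers are $3i+1,3i+2,3i+3$; at $r=2y/3$ they are $3i+2,3i+4,3i+6$; at $r=y$ they are $3i+3,3i+6,3i+9$. This spreading and refocusing is the Talbot effect.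

Now look at heights. At the spread times the modulus near the middle of each cell is about $A$, because only one piece is there. On a station $M$ pieces overlap, so the trivial bound is $MA$. The $L^2$ norm is conserved: per length $s$ the spread wave has mass about $A^2M\ell$, and on the stations this mass sits in length about $\ell$, so the root-mean-square height there is about $\sqrt M A$. With good signs $p_m$ we shall achieve this as an upper bound up to a logarithm.

The comb wave is for building a solution of a Schrödinger equation with lower-order terms that is zero at time $0$ and at time $1$ but not in between. It can be *created* and *absorbed* on a sparse set (the stations, a fraction $1/M$ of the line), at the price of a height $\sqrt M A$ there. In between it is *flat*, with modulus bounded below, so that one may divide by it. Both properties will be needed.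

## 2. Two-time uniqueness and two classes of coefficients

Let $d\ge1$ and $H=i\partial_t+\Delta_x$, acting on distributions. We consider
$$Hu=Vu+a\cdot\nabla_xu\quad\text{on }\mathbb R^d\times(0,1),\tag{2.1}$$
with $V$ complex-valued, $a$ valued in $\mathbb C^d$, and $u\in C([0,1]:H^1)$. Suppose $u(\cdot,0)$ and $u(\cdot,1)$ both vanish outside a ball. Must $u$ be zero?

**Definition (amalgam norms).** For $k\in\mathbb Z^d$ let $Q_k=\{x:x_\ell\in[k_\ell-\frac12,k_\ell+\frac12],\ \ell=1,\dots,d\}$. For $p,q\in[1,\infty]$, $B^{p,q}$ has norm $\big(\sum_k\|f\|_{L^q(Q_k)}^p\big)^{1/p}$, with $\sup_k\|f\|_{L^q(Q_k)}$ if $p=\infty$. Accordingly $g\in B^{p,\infty}_xL^\infty_t(\mathbb R^d\times[0,1])$ means $\big(\sum_k\|g\|^p_{L^\infty(Q_k\times[0,1])}\big)^{1/p}<\infty$. In particular $|a|\in B^{1,\infty}_xL^\infty_t$ means $\sum_k\|a\|_{L^\infty(Q_k\times[0,1])}<\infty$.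

Two examples show what $B^{1,\infty}_xL^\infty_t$ charges for. In $d=1$, let $a(x)=\sum_{n\ge2}n^{-1}1_{[n,n+n^{-2}]}(x)$. It is integrable, with $\int a=\sum n^{-3}$. But the interval $[n,n+n^{-2}]$ lies in $Q_n$, so $\sum_n\|a\|_{L^\infty(Q_n)}=\sum_{n\ge2} n^{-1}=\infty$: thinness inside a unit cube earns nothing. Next, split $[0,1]$ into $n$ equal time slots and let $a=1$ on $Q_j$ during the $j$-th slot only, $1\le j\le n$. At each time one cube is active, but the norm is $n$: short duration earns nothing either.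

**Definition (mixed norms).** $\|f\|_{L^p_tL^q_x}=\big(\int_0^1\|f(\cdot,t)\|_{L^q}^pdt\big)^{1/p}$.

Here short duration does help. If $|V|=c\,\tau^{-1}$ for a time $\tau$ on a set of volume $W$, the norm is $c\,\tau^{-(1-1/p)}W^{1/q}$. For $p$ close to $1$ and $q$ large this is nearly $c$.

Two facts form the background. Both are from the paper "Uniqueness properties of solutions of Schrödinger equations" (doi:10.1016/j.jfa.2005.06.005), which also asks the question below. First, its Theorem 1.1: if $V\in B^{2,\infty}_xL^\infty_t$, $|a|\in B^{1,\infty}_xL^\infty_t$, $u\in C([0,1]:H^1)$ solves (2.1), and $u\equiv0$ in $\{|x|\ge R\}\times\{0,1\}$ for some $R\ge0$, then $u\equiv0$ in $\mathbb R^d\times[0,1]$. Second, when $a\equiv0$ the same conclusion holds for the much larger class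
$$V\in L^{p_1}_tL^{q_1}_x+L^{p_2}_tL^{q_2}_x,\qquad p_i,q_i\in[1,\infty),\quad \frac2{p_i}+\frac d{q_i}\le2\quad(i=1,2).\tag{2.2}$$
The problem is whether the conclusion of Theorem 1.1 holds for $V$ as in (2.2) together with $|a|\in B^{1,\infty}_xL^\infty_t$. The answer is no, in every dimension. To state it, fix
$$\mu=10d,\quad \xi=20d+7,\quad \nu=130d+28,\quad \kappa_1=\nu-\xi=110d+21,\quad \kappa_2=\xi+5(d-1)=25d+2 .$$

**Theorem 1.** For every integer $m\ge1$, every $\epsilon_0>0$, and every finite set $\mathcal P$ of pairs $(p,q)\in[1,\infty)\times[1,\infty]$ with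
$$\kappa_1\Big(1-\frac1p\Big)+\frac{\kappa_2}q<1,\tag{2.3}$$
there are $u\in C([0,1]:H^m(\mathbb R^d))$, $u\not\equiv0$, with $u(\cdot,0)=u(\cdot,1)=0$, and measurable complex-valued $V$ and $a=(a_1,0,\dots,0)$, such that $Hu=Vu+a\cdot\nabla_xu$ on $\mathbb R^d\times(0,1)$,
$$\sum_k\|a\|_{L^\infty(Q_k\times[0,1])}\le\epsilon_0,\qquad\|V\|_{L^p_tL^q_x}\le\epsilon_0\ \text{ for }(p,q)\in\mathcal P,$$
and $V\in L^p_tL^q_x$ for all $(p,q)\in[1,\infty)\times[1,\infty]$ satisfying (2.3).

**Corollary 2.** The conclusion of Theorem 1.1 does not hold in general for $V$ as in (2.2) and $|a|\in B^{1,\infty}_xL^\infty_t$. For every $d\ge1$ there are a nontrivial $u\in C([0,1]:H^1)$ vanishing identically at $t=0$ and $t=1$, a first-order coefficient $a$ with arbitrarily small $B^{1,\infty}_xL^\infty_t$ norm, and $V\in L^p_tL^q_x$ with $p,q\in[1,\infty)$, $2/p+d/q<2$, of arbitrarily small norm, such that (2.1) holds.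

*Proof from Theorem 1.* Let $\delta=\frac1{4\nu}$, $1/p=1-\delta$, $q=d/\delta$. Then $p,q\in[1,\infty)$, and since $\kappa_2/d\le27$,
$$\kappa_1\delta+\kappa_2\delta/d\le\delta(110d+48)<\delta(520d+112)=4\nu\delta=1,$$
so (2.3) holds. Also $2/p+d/q=2-2\delta+\delta=2-\delta<2$. Apply Theorem 1 with $m=1$ and $\mathcal P=\{(p,q)\}$, and write $V=V+0$ in (2.2). $\square$

## 3. Small cases: free waves, $L^1_tL^\infty_x$ potentials, separated variables

**No coefficients.** If $Hu=0$ and $u_0=u(\cdot,0)$ is supported in a ball, then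
$$u(x,1)=(4\pi i)^{-d/2}e^{i|x|^2/4}\int e^{-ix\cdot y/2}\,e^{i|y|^2/4}u_0(y)\,dy .$$
The integral is a real-analytic function of $x$. If it vanishes for $|x|\ge R$ it vanishes everywhere, and $u\equiv0$.

**A potential in $L^1_tL^\infty_x$, no $a$, and $u(0)=0$.** By Duhamel's formula $u(t)=-i\int_0^tS(t-t')(Vu)(t')dt'$, so $\|u(t)\|_{L^2}\le\int_0^t\|V(t')\|_{L^\infty}\|u(t')\|_{L^2}dt'$, and Gronwall's inequality gives $u\equiv0$. Starting from nothing, such a $V$ creates nothing.

**Dividing by a product.** The most naive counterexample is to choose $u$ and put $V=Hu/u$. Take $u=\theta(t)f(x)$ with $f=e^{-(1+|x|^2)^{1/2}}$, and $\theta>0$ smooth on $(0,1)$ with $\theta\to0$ at both ends. Then $V=i\theta'/\theta+\Delta f/f$, and $\Delta f/f$ is bounded. But $\int_\epsilon^{1/2}\theta'/\theta\,dt=\log\theta(\frac12)-\log\theta(\epsilon)\to\infty$ as $\epsilon\to0$, so $V$ is not in $L^1_tL^1_x$ on $\{|x|\le1\}\times(0,\frac12)$, and hence not in the class (2.2). If instead we divide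 by $\partial_1u$, then $a_1=i(\theta'/\theta)(f/\partial_1f)+\Delta f/\partial_1f$. At a fixed point with $x_1\ne0$ this is unbounded as $t\to0$, so $a$ is not in $B^{1,\infty}_xL^\infty_t$.

The lesson for the construction is that a source placed somewhere must be a moderate multiple of something already there. Since $u(0)=0$, there can be no first stage: we need infinitely many stages accumulating at $t=0$, each fed by the previous, smaller one.

## 4. The budget of one amplification stage

This section is bookkeeping only; it explains the choices and is not used in the proof. Suppose generation $k+1$ is a wave $v_{k+1}$ of modulus about $A_{k+1}$, present before generation $k$, which is to have size $A_k=2^{-\gamma k}$. How do we make $v_k$ out of $v_{k+1}$ in a short time $\tau$?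

**Using $V$ alone.** A source of size $A_k/\tau$ must equal $Vv_{k+1}$, so $|V|\sim\tau^{-1}A_k/A_{k+1}=2^\gamma\tau^{-1}$. On a set of volume $W\ge1$ this costs $2^\gamma\tau^{-(1-1/p)}W^{1/q}\ge2^\gamma$ at every stage: not summable. (By the second background fact, no variant with $a=0$ and $V$ in (2.2) can succeed.) If $V$ is only asked to create a *small fraction* of $v_{k+1}$, say a wave $w$ of size $B_k=2^{-k}A_{k+1}$, the cost is $2^{-k}\tau^{-(1-1/p)}W^{1/q}$, which is summable when $p$ is close to $1$ and $q$ is large.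

**Using $a$ on a fast wave.** Let that small wave be $w\approx B_ke^{i(N_kx_1-N_k^2\sigma)}$ with a huge frequency $N_k$. Then $|\partial_1w|\sim N_kB_k$ is large although $w$ is small. The coefficient $a_1$ can turn $w$ into a prescribed profile $g$ in time $\tau_k$ if $a_1\partial_1w$ has size $|g|/\tau_k$. (The coefficient then oscillates like $e^{-iN_kx_1}$; only its modulus is charged.) The wave $w$ travels the distance $2N_k\tau_k$ meanwhile. Let the sweep length be $X_k=N_k\tau_k$. Then $|a|\sim|g|/(X_kB_k)$ and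
$$\sum_Q\|a\|_{L^\infty(Q)}\sim\frac1{X_kB_k}\sum_Q\|g\|_{L^\infty(Q)} .$$

**Where the first attempt stops.** The first profile one would try is a flat one: $|g|\approx A_k$ on the swept region, with $|x_1|\lesssim X_k$ and $|x'|\lesssim\rho_k$. The sum is then about $\rho_k^{d-1}A_k/B_k=2^{\gamma+k}\rho_k^{d-1}$, which grows with $k$. With these proportions the flat profile is too expensive.

**The comb.** Keep the proportions but let $g$ be the comb of Section 1. It touches a fraction $1/M_k$ of the cubes, with height $\sqrt{kM_k}\,A_k$ for good signs. The cost becomes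
$$2^{\gamma+k}\rho_k^{d-1}\cdot\frac{\sqrt{kM_k}}{M_k}=2^{\gamma}\sqrt k\;2^{k}\rho_k^{d-1}M_k^{-1/2},$$
which for $\rho_k=2^{5k}$, $M_k=2^{10dk}$ is $2^\gamma\sqrt k\,2^{-4k}$. The signs matter: with the trivial height $M_kA_k$ the gain would be $M_k/M_k=1$. Afterwards the comb wave spreads out by itself and becomes flat of modulus $A_k$, ready to be the carrier for stage $k-1$. Later it refocuses, and on the stations it can be absorbed by the same mechanism run backwards.

Three points remain, and the proof takes care of them. (a) Where $V$ acts, $|u|$ must be bounded below. On the stations $v_k$ has no useful lower bound, so $V$ must stay away from them, while $w$ must still cover them; the motion of $w$ will do this. (b) After use, $w$ must be switched off almost perfectly. (c) The tiny leftovers must also be removed before $t=1$.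

The timetable is as follows. The windows are centered at times $t_k\downarrow0$ (creation of $v_k$) and $T_k=1-t_k\uparrow1$ (absorption of $v_k$). At $t_k$ and $T_k$ the wave $v_k$ is on its stations and $v_{k+1}$ is flat.

## 5. Weighted norms, dispersion of wide bumps, good signs

We write $\langle y\rangle=(1+y^2)^{1/2}$. If $w(t)=-i\int_{-\infty}^tS(t-t')F(t')dt'$, then $Hw=F$.

**Step 1 (weighted norms under the flow).** This step provides a norm that controls decay and derivatives and is almost preserved by $S(t)$. Let $\|f\|_n=\sum_{|\alpha|+|\beta|\le n}\|x^\alpha\partial^\beta f\|_{L^2}$. Since $\frac{d}{dt}\big(S(-t)x_jS(t)\big)=-iS(-t)[\Delta,x_j]S(t)=-2i\partial_j$, we have $x_jS(t)=S(t)(x_j-2it\partial_j)$. Hence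
$$x^\alpha\partial^\beta S(t)f=S(t)\big[x^\alpha\partial^\beta f+t(\dots)\big],$$
where for $|t|\le1$ the dots are a combination, with bounded coefficients, of words of length $\le|\alpha|+|\beta|$ in the $x_j,\partial_j$ applied to $f$. Reordering a word only produces shorter words, so its $L^2$ norm is at most $C\|f\|_n$. As $S(t)$ is unitary,
$$\|S(t)f\|_n\le(1+C_n|t|)\|f\|_n,\qquad|t|\le1.\tag{5.1}$$

**Step 2 (a wide bump stays a bump).** This step makes "hardly changes its shape" precise. Fix $\varphi\in C_c^\infty(\mathbb R)$ with $0\le\varphi\le1$, $\varphi=1$ on $[-\frac38,\frac38]$, $\operatorname{supp}\varphi\subset[-\frac12,\frac12]$.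

**Lemma A.** Let $L\ge1$, $|r|\le1$, $f=\varphi(\cdot/L)$ on $\mathbb R$. For all integers $K,\beta\ge0$,
$$|\partial^\beta S(r)f(x)|\le C_{K,\beta}\langle x/L\rangle^{-K}\quad\text{for all }x,$$
$$|\partial^\beta(S(r)f-f)(x)|\le C_{K,\beta}L^{-2K}\langle x/L\rangle^{-K}\quad\text{if }|x|\le\tfrac38L\text{ or }|x|\ge\tfrac12L.$$

*Proof.* By scaling, $S(r)f(x)=(S(\epsilon)\varphi)(x/L)$ with $\epsilon=r/L^2$, $|\epsilon|\le1$. By (5.1) and Sobolev's inequality all Schwartz seminorms of $S(\epsilon)\varphi$ are bounded, and each $x$-derivative gives a factor $L^{-1}\le1$. This is the first bound, and it contains the second for $K=0$. For $K\ge1$, Taylor's formula in $\epsilon$ gives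
$$S(\epsilon)\varphi=\sum_{n<K}\frac{(i\epsilon)^n}{n!}\varphi^{(2n)}+\epsilon^KR,\qquad R=\frac1{(K-1)!}\int_0^1(1-\theta)^{K-1}S(\theta\epsilon)\,i^K\varphi^{(2K)}\,d\theta .$$
By (5.1), $R$ is bounded in every Schwartz seminorm uniformly in $\epsilon$. For $1\le n<K$ the function $\varphi^{(2n)}$ and its derivatives vanish where $|y|\le\frac38$ or $|y|\ge\frac12$. There $S(\epsilon)\varphi-\varphi$ and its derivatives are those of $\epsilon^KR$, and $|\epsilon|^K\le L^{-2K}$. $\square$

**Step 3 (good signs).** This step bounds the height of the comb on its stations, at both times when it is focused. The phases $c_m$ below will be those accumulated between the two times, and sub-intervals $I$ occur near the ends of the comb.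

**Lemma B.** For $M\ge2$ and unimodular $c_1,\dots,c_M$ there are signs $p_m=\pm1$ such that for every $I=\{1,\dots,n\}$ or $I=\{n,\dots,M\}$, $1\le n\le M$, both $\sup_\theta|\sum_{m\in I}p_me^{im\theta}|$ and $\sup_\theta|\sum_{m\in I}p_mc_me^{im\theta}|$ are at most $C_0\sqrt{M\log2M}$, with $C_0$ absolute.

*Proof.* There are at most $4M$ polynomials, of degree $\le M$. Bernstein's inequality is $\|P'\|_\infty\le M\|P\|_\infty$. Take a grid on the circle with at most $8M$ points and spacing $\le1/M$. Every $\theta$ is within $\frac1{2M}$ of a grid point, so $\|P\|_\infty\le\max_{\rm grid}|P|+\frac12\|P\|_\infty$, that is, $\|P\|_\infty\le2\max_{\rm grid}|P|$. For independent random signs, Hoeffding's inequality says that at a fixed grid point $|\mathrm{Re}\,P|>\lambda\sqrt M$ has probability at most $2e^{-\lambda^2/2}$, and likewise for $\mathrm{Im}\,P$. The total failure probability is at most $4M\cdot8M\cdot4e^{-\lambda^2/2}=128M^2e^{-\lambda^2/2}$, which equals $e^{-1/2}<1$ for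 $\lambda^2=2\log(128M^2)+1$. So some choice of signs gives $\|P\|_\infty\le2\sqrt2\,\lambda\sqrt M$ for all the polynomials. $\square$

## 6. Scales, windows and the order of choices

For $k\ge k_0$ ($k_0$ large, chosen last) let
$$\ell_k=2^k,\quad\rho_k=2^{5k},\quad M_k=2^{\mu k},\quad s_k=M_k\ell_k,\quad X_k=2^{\xi k},\quad J_k=X_k/s_k,\quad N_k=2^{\nu k},\quad\tau_k=X_k/N_k=2^{-\kappa_1k},$$
$$A_k=2^{-\gamma k},\quad B_k=2^{-k}A_{k+1},\quad y_k=\prod_{j>k}(1-2/M_j)\in[\tfrac34,1),\quad t_k=\frac{1-y_k}2,\quad T_k=1-t_k,$$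
$$\Delta_k=\frac{s_k}{2y_k},\qquad b_k=M_k\Delta_k\in[\tfrac12M_ks_k,M_ks_k],\qquad M_ks_k=2^{(2\mu+1)k}.$$
Here $\ell_k$ is the bump width, $\rho_k$ the transverse width, $X_k$ the length of comb $k$, $A_k$ its size when flat, $N_k$ and $B_k$ the frequency and size of the fast wave, $\tau_k$ the duration of a stage, and $b_k$ the top frequency of the comb. Then $t_k\downarrow0$ and $T_k-t_k=1-2t_k=y_k$, the time between focusings. Since $y_{k-1}=y_k(1-2/M_k)$,
$$t_{k-1}-t_k=y_k/M_k,\tag{6.1}$$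
so $v_k$, started at $t_k$, is flat exactly at the next creation time $t_{k-1}$.

**Order of choices.** First $m$; then $\gamma\ge3+4\mu+\nu m+\kappa_2$, and also large enough, depending only on $d$, for one tail estimate in L1 below; $K_2>\gamma+10d+10$; $n_1=d+2+m$; $n$ with $5n>K_2+1$; $\mathfrak n=n+n_1$; $n_0$ large; finally $k_0$. $C$ denotes constants independent of $k$ and $k_0$. $C_*$ denotes constants depending only on $d$ and the fixed cutoffs. $O(2^{-\infty k})$ means $\le C_K2^{-Kk}$ for every $K$.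

The following hold for all $k\ge k_0$ if $k_0$ is large; each is a comparison of exponents:
$$M_ks_k=2^{(20d+1)k}\le X_k/8,\qquad37X_k\le X_{k+1}/4=2^{\xi-2}X_k,\qquad J_k=2^{(10d+6)k}\ge M_k;\tag{6.2}$$
$$10M_ks_k\tau_k\le\tfrac18,\qquad10M_{k+1}s_{k+1}\tau_k\le\tfrac18\qquad(M_ks_k\tau_k=2^{-(90d+20)k});\tag{6.3}$$
$$M_kb_k^2\tau_k\le M_k(M_ks_k)^2\tau_k=2^{-(60d+19)k}\le1;\tag{6.4}$$
$$\tau_k\le\frac1{20M_{k+1}},\qquad s_k\tau_k=2^{-(100d+20)k}\le2^{-k}.\tag{6.5}$$

**Windows.** For $T\in\{t_k,T_k\}$ the interval $[T-2.5\tau_k,T+2.5\tau_k]$ is the window of $T$. All windows are disjoint and contained in $(0,1)\setminus\{\frac12\}$. Indeed $t_{k-1}-t_k\ge\frac3{4M_k}>\frac1{4M_k}\ge5\tau_{k-1}\ge2.5(\tau_{k-1}+\tau_k)$ by (6.1) and (6.5). Next, $t_k>t_k-t_{k+1}\ge\frac3{4M_{k+1}}>2.5\tau_k$. Finally $t_k\le\frac18$, so the windows of the $t_k$ lie left of $\frac12$, and those of the $T_k$ are their mirror images. We write $\sigma=t-T$ for the relevant $T$.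

**Cutoffs.** Let $\chi\in C_c^\infty(\mathbb R)$, $0\le\chi\le1$, $\chi=1$ on $[-1,1]$, $\operatorname{supp}\chi\subset[-2,2]$, and
$$\chi_k(x)=\chi\Big(\frac{x_1}{4X_k}\Big)\prod_{l\ge2}\chi\Big(\frac{x_l}{\rho_k}\Big).$$
On $\operatorname{supp}(1-\chi_k)$ either $|x_1|\ge4X_k$ or some $|x_l|\ge\rho_k$; in particular $|x|\ge\rho_k$. Also $|\partial^\beta\chi_k|\le C_\beta\rho_k^{-1}$ for $\beta\ne0$. By Leibniz, and by $\|x^\alpha\partial^\beta f\|_{L^2(|x|\ge\rho_k)}\le\rho_k^{-n}\||x|^nx^\alpha\partial^\beta f\|_{L^2}$,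
$$\|(1-\chi_k)f\|_{\mathfrak n}\le(1+C\rho_k^{-1})\|f\|_{\mathfrak n},\qquad\|(1-\chi_k)f\|_{n_1}\le C\rho_k^{-n}\|f\|_{\mathfrak n}.\tag{6.6}$$
By Sobolev's inequality, since $n_1=d+2+m$,
$$\|f\|_{L^\infty}+\|\nabla f\|_{L^\infty}+\|f\|_{H^m}\le C\|f\|_{n_1}.\tag{6.7}$$

## 7. The comb waves $v_k$: size, flatness, concentration

Let $p_m=p_m^{(k)}$ be the signs of Lemma B for $M=M_k$ and $c_m=e^{-im^2\Delta_k^2y_k}$. Put
$$g_k(x)=A_k\sum_{m=1}^{M_k}p_me^{im\Delta_kx_1}\sum_{|i|\le J_k}\varphi\Big(\frac{x_1-is_k}{\ell_k}\Big)\prod_{l\ge2}\varphi\Big(\frac{x_l}{\rho_k}\Big),\qquad v_k(t)=S(t-t_k)g_k\quad(t\ge t_k).$$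
With $r=t-t_k$ and $G=G_{k,r}=S(r)\big[\varphi(x_1/\ell_k)\prod_{l\ge2}\varphi(x_l/\rho_k)\big]$, formula (1.1) gives
$$v_k=A_k\sum_{m,i}p_me^{i(m\Delta_kx_1-m^2\Delta_k^2r)}G(x-c_{i,m}e_1),\qquad c_{i,m}=is_k+2m\Delta_kr=\ell_k\Big(iM_k+m\frac{M_kr}{y_k}\Big).\tag{7.1}$$
$G$ is a product of one-dimensional evolutions, and Lemma A applies to each factor. A change of $r$ by at most $2.5\tau$ moves $c_{i,m}$ by at most $5b_k\tau\le10M_ks_k\tau$.

**E1.** *Crude bounds, for regularity and error terms.* $|\partial^\beta v_k|\le C_\beta b_k^{|\beta|}M_kA_k$ for $t\in[t_k,1]$, the same bound holds for $g_k$, and $\|v_k(t)\|_{H^m}=\|g_k\|_{H^m}\le CA_kM_kb_k^m(X_k\rho_k^{d-1})^{1/2}$.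

*Proof.* For fixed $m$ the centers are $s_k$-separated and $s_k\ge\ell_k$, so $\sum_i\langle(x_1-c_{i,m})/\ell_k\rangle^{-2}\le C$. Each derivative of a term costs at most $m\Delta_k\le b_k$, or a bounded factor when it falls on $G$. Lemma A with $K=2$ and summation over the $M_k$ values of $m$ give the first bound; $r=0$ gives $g_k$. Since $g_k$ is supported in $|x_1|\le X_k+\ell_k$, $|x_l|\le\rho_k/2$, the $L^2$ bounds follow, and $S$ is unitary on $H^m$. $\square$

**E2.** *All finer combs are spread out in window $k$.* If $|t-T|\le2.5\tau_k$, $T\in\{t_k,T_k\}$, and $j\ge k+1$, then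
$$|\partial^\beta v_j|\le C_*b_j^{|\beta|}A_jM_j/M_{k+1},\qquad|\beta|\le1.$$

*Proof.* By (6.1), $t_k-t_j=\sum_{i=k+1}^jy_i/M_i\in[\frac3{4M_{k+1}},\frac2{M_{k+1}}]$, and $2.5\tau_k\le\frac1{8M_{k+1}}$. If $T=t_k$, then $c_{i,m}=\ell_j(iM_j+m\mathsf a)$ with $\mathsf a=M_j(t_k-t_j+\sigma)/y_j$. If $T=T_k$, then $t-t_j=1-t_k-t_j+\sigma=y_j-(t_k-t_j)+\sigma$, so $c_{i,m}=\ell_j((i+m)M_j-m\mathsf a)$ with $\mathsf a=M_j(t_k-t_j-\sigma)/y_j$. In both cases
$$\tfrac12\le\tfrac58\cdot\tfrac{M_j}{M_{k+1}}\le\mathsf a\le\tfrac43\cdot\tfrac{17}8\cdot\tfrac{M_j}{M_{k+1}}\le3M_j/M_{k+1}.$$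
Now count the pairs $(i,m)\in\mathbb Z\times\{1,\dots,M_j\}$ with $c_{i,m}/\ell_j\in[z,z+1)$. The number $iM_j$ (resp. $(i+m)M_j$) lies in an interval of length $\le M_j\mathsf a+1$, which leaves at most $\mathsf a+2$ values of $i$ (resp. $i+m$). For each of them $m$ lies in a half-open interval of length $1/\mathsf a\le2$, which leaves at most $3$ values. The total is at most $3(\mathsf a+2)\le15\mathsf a$. By Lemma A, $|G|+|\nabla G|\le C_*\langle x_1/\ell_j\rangle^{-2}$, so (7.1) gives
$$|\partial^\beta v_j|\le C_*b_j^{|\beta|}A_j\sum_{z\in\mathbb Z}15\,\mathsf a\,\langle x_1/\ell_j-z\rangle^{-2}\le C_*b_j^{|\beta|}A_j\mathsf a.\qquad\square$$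

**E3.** *Comb $k+1$ is flat in window $k$; this is the lower bound that allows division by $u$.* Let $|t-T|\le2.5\tau_k$, $T\in\{t_k,T_k\}$, $|x_1|\le X_{k+1}/4$, $|x_1-n_*\ell_{k+1}|\le\ell_{k+1}/4$ for some $n_*\in\mathbb Z$, and $|x_l|\le4\rho_k=\rho_{k+1}/8$ for $l\ge2$. Then $|v_{k+1}(x,t)|\ge(1-C_*2^{-k})A_{k+1}$.

*Proof.* Write $M,s,\ell,X,J,\Delta,y$ for the $(k+1)$-quantities. By (6.1), $t_k-t_{k+1}=y/M$ and $T_k-t_{k+1}=y-y/M$. So, up to an error $\le10Ms\tau_k\le\frac18$, the centers are $\ell(iM+m)$ if $T=t_k$ and $\ell((i+m)M-m)$ if $T=T_k$. Each integer is represented by exactly one $(i,m)$ with $i\in\mathbb Z$, $1\le m\le M$. For the pair representing $n_*$ we have $|i|s\le X/4+\ell+s+Ms\le X$ by (6.2), so $|i|\le J$ and this term does occur in (7.1). For it $|x_1-c_{i,m}|\le\frac14\ell+\frac18\le\frac38\ell$, and $|x_l|\le\frac38\rho_{k+1}$. Lemma A with $K=1$ in every variable shows that its modulus is $A_{k+1}(1+O(\ell^{-2}))$. Every other term has $|x_1-c_{i,m}|\ge\frac34\ell-\frac18\ge\frac12\ell$.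 There the undispersed bump vanishes, and Lemma A with $K=2$ bounds the sum of these terms by $C_*\ell^{-4}A_{k+1}\sum_{n'}\langle n'-n_*\rangle^{-2}$, where $n'$ runs over distinct integers. $\square$

**E4.** *In its own windows $v_k$ is negligible off the stations.* If $\operatorname{dist}(x_1,s_k\mathbb Z)\ge\ell_k$, and $t\in[t_k,t_k+2.5\tau_k]$ or $|t-T_k|\le2.5\tau_k$, then $|v_k|=O(2^{-\infty k})$.

*Proof.* At $r=0$ the centers are $is_k$. At $r=T_k-t_k=y_k$ they are $(i+m)s_k$, because $2m\Delta_ky_k=ms_k$. By (6.3) all centers are within $\frac18$ of $s_k\mathbb Z$, so $|x_1-c_{i,m}|\ge\ell_k/2$. Apply the second part of Lemma A with arbitrary $K\geq 2$ and sum as in E1; the sum is at most $C_KM_kA_k2^{-2Kk}$. $\square$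

**E5.** *Height on the stations: $\sqrt{M_k}$ instead of $M_k$; this pays for $a$.* $|g_k|\le C\sqrt{kM_k}A_k$, and $|v_k|\le C\sqrt{kM_k}A_k$ for $|t-T_k|\le\tau_k$.

*Proof.* At a given $x_1$ at most one $i$ contributes to $g_k$, so the first bound is Lemma B with $\theta=\Delta_kx_1$, using $\log2M_k\le Ck$. At $t=T_k$ we have $r=y_k$, the centers are $(i+m)s_k$, and the phases $e^{-im^2\Delta_k^2r}$ are exactly the $c_m$. Let $|x_1-js_k|\le s_k/2$. The terms with $i+m=j$ sum to
$$A_kG(x-js_ke_1)\sum_{m\in I}p_mc_me^{im\Delta_kx_1},\qquad I=\{1,\dots,M_k\}\cap[j-J_k,j+J_k].$$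
If $j-J_k\le1$, then $I$ is empty or an initial segment. If $j-J_k>1$, then $j+J_k>2J_k+1>M_k$, so $I$ is empty or a final segment. By Lemma B this sum is $\le C\sqrt{kM_k}A_k$. The other terms have $|x_1-c_{i,m}|\ge s_k/2\ge\ell_k/2$ and sum to $O(2^{-\infty k})$ as in E4. Finally $|\partial_tv_k|=|\Delta v_k|\le Cb_k^2M_kA_k$ by E1, and $b_k^2M_k\tau_k\le1$ by (6.4), so the bound persists for $|t-T_k|\le\tau_k$. $\square$

**E6.** *When refocused, $v_k$ lies inside $\{\chi_k=1\}$ up to negligible tails.* $\|(1-\chi_k)v_k(T_k+\tau_k)\|_{\mathfrak n}=O(2^{-\infty k})$.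

*Proof.* Here $|c_{i,m}|\le(J_k+M_k)s_k+\frac18\le\frac54X_k$. On $\operatorname{supp}(1-\chi_k)$ either $|x_1-c_{i,m}|\ge2X_k\ge\frac12\ell_k$, or some $|x_l|\ge\rho_k$. Apply the second bound of Lemma A to the corresponding factor (gain $\ell_k^{-2K}$, or $\rho_k^{-2K}\le\ell_k^{-2K}$) and the first bound to the others. For every $K$,
$$|\partial^\beta G(x-c_{i,m}e_1)|\le C_{K,\beta}\,\ell_k^{-2K}\Big\langle\frac{x_1-c_{i,m}}{\ell_k}\Big\rangle^{-K}\prod_{l\ge2}\Big\langle\frac{x_l}{\rho_k}\Big\rangle^{-K}.$$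
Moreover $|x|\le CX_k\langle\frac{x_1-c_{i,m}}{\ell_k}\rangle\prod_{l\ge2}\langle\frac{x_l}{\rho_k}\rangle$. For $K\ge\mathfrak n+1$ the $L^2$ norm of $x^\alpha\partial^\beta$, $|\alpha|+|\beta|\le\mathfrak n$, of a single term of $(1-\chi_k)v_k$ is at most $C_KA_kb_k^{\mathfrak n}X_k^{\mathfrak n}(\ell_k\rho_k^{d-1})^{1/2}2^{-2Kk}$, and there are at most $M_k(2J_k+1)$ terms. All factors except $2^{-2Kk}$ are bounded by a power of $2^k$ independent of $K$, and $K$ is arbitrary. $\square$

## 8. The sweeping waves $w_k^\pm$: on by one kick, off by another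

Fix $k$ and $T\in\{t_k,T_k\}$, and drop $k$ in $N,X,\tau,s,B,\rho$. We need a source for a fast wave that (i) lives only where $v_{k+1}$ is flat and away from the stations of $v_k$, (ii) produces a wave whose modulus is nearly constant *everywhere* in the swept region for $|\sigma|\le\tau$, stations included, and (iii) switches the wave off again with a tiny remainder. For (i) and (ii), observe that a packet of speed $2N$ passing over a spatially periodic source collects the *mean* of the source, wherever the packet ends up. For (iii), we give a second kick of opposite effect, tuned to be orthogonal to polynomials in time.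

**Step 1 (the spatial mask).** This step defines where the source is allowed to live. Let $\eta\in C_c^\infty(-\frac14,\frac14)$, $0\le\eta\le1$, $\int\eta=\frac14$, and
$$h(x_1)=\sum_{n\in\mathbb Z,\ n\notin\{-1,0,1\}+(s_k/\ell_{k+1})\mathbb Z}\eta\Big(\frac{x_1-n\ell_{k+1}}{\ell_{k+1}}\Big).$$
As $s_k/\ell_{k+1}=M_k/2$ is an integer, $h$ is $s$-periodic. Its derivatives of each order are bounded, and its mean is $\bar h=\frac14\cdot\frac{M_k/2-3}{M_k/2}\in[\frac18,\frac14]$. On $\operatorname{supp}h$ we have $|x_1-n\ell_{k+1}|\le\ell_{k+1}/4$ for some $n$ (as E3 wants) and $\operatorname{dist}(x_1,s_k\mathbb Z)\ge2\ell_{k+1}-\frac14\ell_{k+1}\ge\ell_k$ (as E4 wants). The envelope is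
$$\mathcal E(y,x')=\chi\Big(\frac y{16X}\Big)\prod_{l\ge2}\chi\Big(\frac{x_l}{2\rho}\Big).$$

**Step 2 (the temporal kicks).** This step builds the time profile. Put $P=s/(2N)$, so that $\sigma'\mapsto h(y+2N\sigma')$ is $P$-periodic. Choose $\Psi\in C_c^\infty(-2,2)$ with $\Psi(\sigma)=\sigma^{n_0}/n_0!$ on $[-\frac32,\frac32]$, and let
$$\vartheta=\tau^{-1}\Psi^{(n_0+1)}(\cdot/\tau)*\varpi^{*(n_0+1)},\qquad\varpi=P^{-1}1_{[0,P]}.$$
The case $n_0=0$ shows the mechanism. Then $\Psi=1$ in the middle, and $\Psi'$ is a kick of total mass $1$ on the left and one of total mass $-1$ on the right. Convolution with $\varpi$, moved onto a $P$-periodic test function, replaces that function by its mean. So the first kick collects the mean and the second kick returns it.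

In general $\Psi^{(n_0+1)}=0$ on $[-\frac32,\frac32]$, and $P/\tau=s/(2X)=\frac122^{-(10d+6)k}$, so $(n_0+1)P\le\tau/4$ for $k_0$ large. Hence $\operatorname{supp}\vartheta\subset[-2\tau,-1.25\tau]\cup[1.5\tau,2.25\tau]$, $|\vartheta|\le C/\tau$ and $\int|\vartheta|\le C$. For every smooth $P$-periodic $f$,
$$\int\vartheta(\sigma)\sigma^af(\sigma)\,d\sigma=0\quad(0\le a\le n_0),\qquad\int_{-\infty}^0\vartheta f\,d\sigma=\frac1P\int_0^Pf.\tag{8.1}$$

*Proof.* Expand $f$ in its Fourier series. The integrals in question are, up to constants, derivatives of order $a$ of $\hat\vartheta(\omega)=\widehat{\Psi^{(n_0+1)}}(\tau\omega)\,\hat\varpi(\omega)^{n_0+1}$ at points of $(2\pi/P)\mathbb Z$. At $2\pi l/P$, $l\ne0$, $\hat\varpi$ vanishes, so $\hat\vartheta$ vanishes to order $n_0+1$. At $0$ the factor $\widehat{\Psi^{(n_0+1)}}(\omega)=(i\omega)^{n_0+1}\hat\Psi(\omega)$ vanishes to order $n_0+1$. This is the first identity. For the second, by the location of the supports, $\vartheta1_{(-\infty,0)}=\tau^{-1}\big(\Psi^{(n_0+1)}1_{(-\infty,0)}\big)(\cdot/\tau)*\varpi^{*(n_0+1)}$.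 Its Fourier transform vanishes at $2\pi l/P$, $l\ne0$, and at $0$ it equals $\int_{-\infty}^0\Psi^{(n_0+1)}=\Psi^{(n_0)}(0)=1$. $\square$

**Step 3 (the wave).** This step defines $w$ and removes its fast phase. Let
$$F^w(x,t)=iB\,\vartheta(\sigma)\,h(x_1)\,\mathcal E(x_1-2N\sigma,x')\,e^{i(Nx_1-N^2\sigma)},\qquad w=-i\int_{-\infty}^tS(t-t')F^w(t')\,dt'.$$
At time $\sigma'$ the non-oscillating part of $F^w$ is the translate by $2N\sigma'e_1$ of $y\mapsto h(y_1+2N\sigma')\mathcal E(y)$. Formula (1.1) with $r=\sigma-\sigma'$ translates by a further $2N(\sigma-\sigma')$ and turns the phase into $Nx_1-N^2\sigma$. Hence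
$$w=Be^{i(Nx_1-N^2\sigma)}\,\Omega(x_1-2N\sigma,x',\sigma),\qquad\Omega(\cdot,\sigma)=\int_{-\infty}^\sigma\vartheta(\sigma')S(\sigma-\sigma')\big[h(\cdot+2N\sigma')\mathcal E\big]d\sigma'.\tag{8.2}$$

**W0.** *Where the source lives.* $|F^w|\le CB/\tau$, and $F^w$ is supported in $1.25\tau\le|\sigma|\le2.25\tau$, $x_1\in\operatorname{supp}h$, $|x_1|\le32X+4.5N\tau\le37X_k\le X_{k+1}/4$, $|x_l|\le4\rho_k$. This is immediate from the definitions, $N\tau=X$ and (6.2).

**W1.** *The wave is small, but its derivative is large throughout the swept region.* For all $t$, $\|w(t)\|_{H^m}\le CBN^m(X\rho^{d-1})^{1/2}$. For $|\sigma|\le2.5\tau$, $|w|\le CB$. For $|\sigma|\le\tau$, $|x_1|\le8X$, $|x_l|\le2\rho$: $|\partial_1w|\ge\frac1{16}NB$.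

*Proof.* The first bound follows from $\|w(t)\|_{H^m}\le\int\|F^w\|_{H^m}dt'$ and $\int|\vartheta|\le C$. For the others let $\|f\|_{\mathcal A}$ be the suitably normalized $L^1$ norm of the Fourier transform, or the $\ell^1$ norm of the Fourier coefficients if $f$ is periodic. Then $\|f\|_\infty\le\|f\|_{\mathcal A}$ and $\|fg\|_{\mathcal A}\le\|f\|_{\mathcal A}\|g\|_{\mathcal A}$. By scaling, $\|\partial^\beta\mathcal E\|_{\mathcal A}\le C$. Two integrations by parts show that the $l$-th Fourier coefficient of the $s$-periodic function $h^{(b)}$ is $\le C\min(1,(s/|l|)^2)$, so $\|h^{(b)}\|_{\mathcal A}\le Cs$; translations do not change this. Hence $\|\partial^\beta(h(\cdot+c)\mathcal E)\|_{\mathcal A}\le Cs$. From $|e^{-ir|\zeta|^2}-1|\le|r||\zeta|^2$ we get, for $|r|\le5\tau$,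
$$\|(S(r)-1)\partial^\beta(h(\cdot+c)\mathcal E)\|_\infty\le|r|\,\|\Delta\partial^\beta(h(\cdot+c)\mathcal E)\|_{\mathcal A}\le C\tau s\le C2^{-k}$$
by (6.5). In (8.2), for $|\sigma|\le2.5\tau$, only $|\sigma-\sigma'|\le5\tau$ occurs, so $|\Omega|,|\partial_1\Omega|\le C$. This gives $|w|\le CB$. Now let $|\sigma|\le\tau$. Since $\vartheta=0$ on $[-1.25\tau,1.5\tau]$, the integral up to $\sigma$ is the integral up to $0$. Replace $S$ by $1$ and use the second identity of (8.1):
$$\Omega=\bar h\,\mathcal E+O(2^{-k}).$$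
In the stated region $|x_1-2N\sigma|\le8X+2X=10X$, so $\mathcal E(x_1-2N\sigma,x')=1$. Hence $|\partial_1w|=B|iN\Omega+\partial_1\Omega|\ge B\big(N(\bar h-C2^{-k})-C\big)\ge\frac1{16}NB$, because $\bar h\ge\frac18$. $\square$

**W2.** *After its window the wave is a tiny free wave.* For $\sigma\ge2.5\tau$, $w=\omega:=S(t-T)[Be^{iNx_1}\Lambda]$ with $\Lambda=\int\vartheta(\sigma')S(-\sigma')[h(\cdot+2N\sigma')\mathcal E]d\sigma'$, and $\sup_{0\le t\le1}\|\omega(t)\|_{\mathfrak n}\le2^{-(K_2+2)k}$.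

*Proof.* The formula follows from $S(t-t')=S(t-T)S(-\sigma')$ and (1.1). Insert the Taylor expansion
$$S(-\sigma')=\sum_{a\le n_0}\frac{(-i\sigma'\Delta)^a}{a!}+R_{\sigma'},\qquad R_{\sigma'}=\frac{(-i\sigma'\Delta)^{n_0+1}}{n_0!}\int_0^1(1-\theta)^{n_0}S(-\theta\sigma')\,d\theta.$$
The function $\Delta^a(h(\cdot+2N\sigma')\mathcal E)$ is a sum of terms $h^{(a')}(y_1+2N\sigma')$ times functions independent of $\sigma'$. So, pointwise in $y$, the first identity of (8.1) annihilates all terms with $a\le n_0$. For the remainder use (5.1), $|\sigma'|\le2.25\tau$ and $\int|\vartheta|\le C$. Also $\Delta^{n_0+1}(h(\cdot+c)\mathcal E)$ has bounded derivatives and is supported in $|y_1|\le32X$, $|x_l|\le4\rho\le CX$. Thus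
$$\|\Lambda\|_{\mathfrak n}\le C\tau^{n_0+1}\sup_c\|\Delta^{n_0+1}(h(\cdot+c)\mathcal E)\|_{\mathfrak n}\le C\tau^{n_0+1}X^{\mathfrak n+d}.$$
Multiplication by $e^{iNx_1}$ costs at most $CN^{\mathfrak n}$, $S(t-T)$ costs a constant by (5.1), and $B\le1$. So $\|\omega(t)\|_{\mathfrak n}\le C2^{k[-\kappa_1(n_0+1)+\xi(\mathfrak n+d)+\nu\mathfrak n]}$. Choose $n_0$ so that the bracket is $\le-(K_2+3)$, then $k_0$ with $C\le2^{k_0}$. $\square$

For $T=t_k$ and $T=T_k$ denote the waves, sources and leftovers by $w_k^+,F_k^{w,+},\omega_k^+$ and $w_k^-,F_k^{w,-},\omega_k^-$. All $w_k^\pm$ vanish before their windows, and the $\omega_k^\pm$ are free solutions for all times.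

## 9. Assembling $u$ on the two halves of $[0,1]$

Let $\theta_1,\theta\in C^\infty(\mathbb R)$ have values in $[0,1]$, with $\theta_1=0$ near $(-\infty,-1]$, $\theta_1=1$ near $[0,\infty)$, and $\theta=0$ near $(-\infty,-1]$, $\theta=1$ near $[1,\infty)$.

**Step 1 (first half: creation).** This step switches each comb on. Extend $v_k$ by $v_k=\theta_1(\sigma/\tau_k)g_k$ for $\sigma=t-t_k\in[-\tau_k,0]$ and by $0$ earlier. Then
$$Hv_k=F_k^{v,+}:=1_{[-\tau_k,0]}(\sigma)\big(i\tau_k^{-1}\theta_1'(\sigma/\tau_k)g_k+\theta_1(\sigma/\tau_k)\Delta g_k\big).$$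
On $[0,\frac12]$ let $u=\sum_{k\ge k_0}(v_k+w_k^+)$.

**Step 2 (second half: absorption).** This step removes each comb on its stations, together with all leftovers collected so far. Put $\zeta_{k_0}=\sum_{k\ge k_0}\omega_k^+$. Inductively for $i\ge k_0$, given a free solution $\zeta_i$, let $z_i=v_i+\zeta_i$ (free for $t\ge t_i$), $\sigma=t-T_i$, and
$$r_i(t)=S(t-T_i-\tau_i)\big[(1-\chi_i)z_i(T_i+\tau_i)\big],\qquad\zeta_{i+1}=r_i+\omega_i^-,$$
$$Y_i=z_i\ (\sigma\le-\tau_i),\qquad Y_i=(1-\theta(\sigma/\tau_i)\chi_i)z_i\ (|\sigma|\le\tau_i),\qquad Y_i=r_i\ (\sigma\ge\tau_i),$$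
$$u=\sum_{j>i}v_j+w_i^-+Y_i\qquad\text{for }t\in[T_i-2.5\tau_i,\ T_{i+1}-2.5\tau_{i+1}],$$
where for $i=k_0$ the formula is used from $t=\frac12$ on.

The pieces match. At $t=\frac12$ all windows of the $t_k$ have passed, so both formulas give $\sum_{j\ge k_0}v_j+\zeta_{k_0}$. At $t=T_{i+1}-2.5\tau_{i+1}$ the old formula gives $\sum_{j>i}v_j+\omega_i^-+r_i=\sum_{j>i+1}v_j+z_{i+1}$, which is the new one since $w_{i+1}^-=0$ there. $Y_i$ is continuous in time: at $\sigma=-\tau_i$ the factor $\theta$ is $0$, and at $\sigma=\tau_i$ it is $1$. As $z_i$ is free, $HY_i=F_i^{v,-}$ with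
$$F_i^{v,-}=-i\tau_i^{-1}\theta'(\sigma/\tau_i)\chi_iz_i-\theta(\sigma/\tau_i)\big(2\nabla\chi_i\cdot\nabla z_i+z_i\Delta\chi_i\big),$$
supported in $|\sigma|\le\tau_i$, $x\in\operatorname{supp}\chi_i$.

**Step 3 (the leftovers stay tiny).** This step shows that $\zeta_i$ and $r_i$ never disturb the leading waves. The worry is that $\zeta_i$ passes through infinitely many steps, each multiplying a norm by a constant; the near-isometry (5.1) and (6.6) prevent this from accumulating.

**Claim.** For all $i\ge k_0$, $\|\zeta_i(t)\|_{n_1}\le2^{-K_2i}$ for $t\in[T_{i-1}+\tau_{i-1},1]$ (for $i=k_0$: $t\in[\frac12,1]$), and $\|r_i(t)\|_{n_1}\le2^{-K_2(i+1)}$ for $t\in[T_i+\tau_i,1]$.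

*Proof.* By W2, $\|\zeta_{k_0}(t)\|_{\mathfrak n}\le\sum_{k\ge k_0}2^{-(K_2+2)k}\le2^{-K_2k_0}$, which is the first bound for $i=k_0$. Let $T_i^+=T_i+\tau_i$ and $D_i=\|\zeta_i(T_i^+)\|_{\mathfrak n}$. By (5.1), (6.6), E6 and W2,
$$D_{i+1}\le\big(1+C(T_{i+1}^+-T_i^+)\big)\big[(1+C\rho_i^{-1})D_i+C2^{-i}\big]+2^{-i}.$$
Since $\sum_i(T_{i+1}^+-T_i^+)\le1$ and $\sum_i\rho_i^{-1}<\infty$, the product of all factors is bounded, so $D_i\le C(D_{k_0}+2^{-k_0})\le1$ for $k_0$ large. Then by (5.1), the second part of (6.6), and E6, for $t\in[T_i^+,1]$,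
$$\|r_i(t)\|_{n_1}\le C\|(1-\chi_i)v_i(T_i^+)\|_{n_1}+C\rho_i^{-n}D_i\le O(2^{-\infty i})+C2^{-5ni}\le\tfrac12\,2^{-K_2(i+1)},$$
because $5n>K_2+1$ and $i\ge k_0$ is large. By W2, $\|\omega_i^-\|_{n_1}\le2^{-(K_2+2)i}\le\frac12\,2^{-K_2(i+1)}$. Adding gives the bound for $\zeta_{i+1}$. $\square$

**Step 4 (regularity and vanishing at both ends).** This step shows $u\in C([0,1]:H^m)$ and $u(0)=u(1)=0$. By E1, $\|v_k\|_{H^m}\le C2^{k(-\gamma+\mu+(2\mu+1)m+\kappa_2/2)}\le C2^{-k}$, also on $[t_k-\tau_k,t_k]$. By W1, $\|w_k^\pm\|_{H^m}\le C2^{k(-\gamma+\nu m+\kappa_2/2)}\le C2^{-k}$. By (6.7) and the Claim, $\|Y_i\|_{H^m}\le C\|z_i\|_{H^m}+C\|r_i\|_{n_1}\le C2^{-i}$ at the times when $Y_i$ is used. Each component is continuous in $t$ with values in $H^m$. On $[0,\frac12]$ the series converges uniformly in $H^m$ (the $\omega_k^+$ are included in the $w_k^+$) and all its terms vanish at $t=0$, so $u$ is continuous with $u(0)=0$. On the $i$-th piece of the second half, $u$ is continuous with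 $\|u\|_{H^m}\le C\sum_{j\ge i}2^{-j}$, which tends to $0$ as $i\to\infty$. Put $u(1)=0$.

**Step 5 (the equation with sources).** This step checks that no hidden sources arise from infinite sums or gluing. On $\mathbb R^d\times(0,1)$, in the sense of distributions,
$$Hu=\sum_{k\ge k_0,\pm}\big(F_k^{w,\pm}+F_k^{v,\pm}\big).\tag{9.1}$$
Let $[\epsilon,1-\epsilon]$ contain the time support of a test function; it meets finitely many windows. On it, $u$ is, on each of finitely many closed time intervals, a finite sum of components with sources in $L^1_tL^2_x$ plus a series of free solutions converging uniformly in $H^m$. Each component satisfies Duhamel's formula $f(t)=S(t-t_0)f(t_0)-i\int_{t_0}^tS(t-t')F(t')dt'$ with its source: the waves $w$ by definition; $v_k$ on $[t_k-\tau_k,t_k]$ and $Y_i$ on $|\sigma|\le\tau_i$ because they are $C^1$ in time with values in $L^2$ and continuous with values in $H^2$ (recall $\zeta_i\in H^{n_1}$, $n_1\ge4$). Duhamel's formula on two adjacent intervals, for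 a function continuous in time with values in $L^2$, gives Duhamel's formula on the union, as one sees by inserting the value at the common endpoint. So $u$ satisfies it on $[\epsilon,1-\epsilon]$ with the sum of the sources, and (9.1) follows.

Moreover the right side of (9.1) converges in $L^1([0,1]:L^2)$:
$$\int\|F_k^{w,\pm}\|_{L^2}dt\le CB_k(X_k\rho_k^{d-1})^{1/2},\qquad\int\|F_k^{v,+}\|_{L^2}dt\le C(M_kA_k+\tau_kb_k^2M_kA_k)(X_k\rho_k^{d-1})^{1/2},$$
and $\int\|F_k^{v,-}\|_{L^2}dt\le C\sup\|z_k\|_{H^1}$, the supremum over the window. All are $\le C2^{-k}$, so Duhamel's formula even holds on $[0,1]$.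

**Step 6 (disjoint sources, pointwise values).** This step prepares the division. Within a window $F^w$ lives in $1.25\tau\le|\sigma|\le2.25\tau$ and $F^v$ in $|\sigma|\le\tau$, and windows are disjoint. So all sources have disjoint time supports. Every component is, piecewise in time, continuous with values in $H^{d+2}$, so it and its $x$-gradient are continuous in $(x,t)$. The series for $u$ and $\nabla u$ converge uniformly on compact time intervals in $(0,1)$: by E1 and $\gamma>3\mu+2$ we have $\sum_jb_jM_jA_j<\infty$, and the $\omega_j^+$ are controlled by W2 and (6.7). Hence $u$ and $\nabla u$ are continuous on $\mathbb R^d\times(0,1)$.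

## 10. Lower bounds for $|u|$ and $|\partial_1u|$ where the sources live

In the window of $t_k$ we have $u=\sum_{j\ge k}v_j+w_k^++\sum_{j>k}\omega_j^+$: the waves with $j<k$ have not started, and the windows of $t_j$, $j>k$, have passed. In the window of $T_k$ we have $u=\sum_{j>k}v_j+w_k^-+Y_k$.

**L1.** *The carrier dominates where $V$ acts.* On $\{F_k^{w,\pm}\ne0\}$: $|u|\ge\frac12A_{k+1}$.

*Proof.* By W0 the hypotheses of E3 hold, so $|v_{k+1}|\ge(1-C2^{-k})A_{k+1}$. By E2,
$$\sum_{j\ge k+2}|v_j|\le C_*\sum_{j\ge k+2}A_jM_j/M_{k+1}=C_*A_{k+1}\sum_{n\ge1}2^{-(\gamma-\mu)n}\le\tfrac18A_{k+1}$$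
for $\gamma$ large depending on $d$; this is the tail estimate announced in Section 6, and $C_*$ does not depend on $\gamma$. By W1, $|w_k^\pm|\le CB_k=C2^{-k}A_{k+1}$. The remaining terms are as follows.

* For $+$: the sum $\sum_{j>k}\omega_j^+$ is $O(2^{-K_2k})$ by W2 and (6.7). The wave $v_k$ is $0$ when $\sigma<-\tau_k$. When $\sigma\ge1.5\tau_k$ it is $O(2^{-\infty k})$ by E4, since $\operatorname{dist}(x_1,s_k\mathbb Z)\ge\ell_k$ on $\operatorname{supp}h$.
* For $-$: when $\sigma<-\tau_k$, $Y_k=v_k+\zeta_k=O(2^{-K_2k})$ by E4, the Claim and (6.7). When $\sigma>\tau_k$, $Y_k=r_k=O(2^{-K_2k})$ by the Claim and (6.7).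

As $K_2>\gamma+10$, these are $\le2^{-k}A_{k+1}$ for $k_0$ large. $\square$

**L2.** *The fast wave dominates the gradient where $a$ acts.* For $|t-T|\le\tau_k$ ($T\in\{t_k,T_k\}$), $|x_1|\le8X_k$, $|x_l|\le2\rho_k$: $|\partial_1u|\ge\frac1{32}N_kB_k$.

*Proof.* By W1, $|\partial_1w_k^\pm|\ge\frac1{16}N_kB_k$, and $N_kB_k=2^{(\nu-1)k}A_{k+1}$. By E2, $b_j\le2^{(2\mu+1)j}$ and $\gamma>3\mu+2$,
$$\sum_{j\ge k+1}|\nabla v_j|\le C\sum_{j\ge k+1}b_jA_jM_j/M_{k+1}\le C2^{(2\mu+1)k}A_{k+1}.$$
In the $+$ window $v_k$ (equal to $\theta_1g_k$ for $\sigma\le0$), and in the $-$ window $Y_k=(1-\theta\chi_k)z_k$, have gradient at most $CM_kb_kA_k+C2^{-K_2k}\le C2^\gamma2^{(3\mu+1)k}A_{k+1}$, by E1 and the Claim. The fields $\omega_j^+$, $j>k$, contribute $O(2^{-K_2k})$. As $\nu-1=130d+27>30d+1=3\mu+1$, all this is $\le\frac1{32}N_kB_k$ for $k_0$ large. $\square$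

## 11. The coefficients $V$ and $a$ and their norms

**Step 1 (definition and the equation).** This step turns sources into coefficients. Put $V=F_k^{w,\pm}/u$ on $\{F_k^{w,\pm}\ne0\}$ and $V=0$ elsewhere; $a_1=F_k^{v,\pm}/\partial_1u$ on $\{F_k^{v,\pm}\ne0\}$ and $a_1=0$ elsewhere; $a=a_1e_1$. By L1 the first division is legitimate. For the second, $F_k^{v,\pm}$ is supported in the region of L2: $|\sigma|\le\tau_k$ there, $\operatorname{supp}g_k\subset\{|x_1|\le X_k+\ell_k,\ |x_l|\le\rho_k/2\}$ and $\operatorname{supp}\chi_k\subset\{|x_1|\le8X_k,\ |x_l|\le2\rho_k\}$. So $V$ and $a$ are well defined and measurable. Since the sources are disjoint up to null sets, (9.1) reads $Hu=Vu+a\cdot\nabla_xu$.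

Also $u\not\equiv0$. Indeed $\vartheta\not\equiv0$ by the second identity of (8.1) with $f=1$, and $h\,\mathcal E(\cdot-2N\sigma)\not\equiv0$ for $|\sigma|\le2.25\tau_k$. So $\{F_k^{w,\pm}\ne0\}$ is nonempty, and $|u|\ge\frac12A_{k+1}$ there.

**Step 2 (size of $V$).** By W0 and L1, in the windows of index $k$, $|V|\le CB_k\tau_k^{-1}/A_{k+1}=C2^{-k}\tau_k^{-1}$, on a set of $t$-length $\le10\tau_k$ whose $x$-sections have measure $\le CX_k\rho_k^{d-1}=C2^{\kappa_2k}$. Hence
$$\|V\|_{L^p_tL^q_x}\le\sum_{k\ge k_0}C2^{-k}\tau_k^{1/p-1}(X_k\rho_k^{d-1})^{1/q}=C\sum_{k\ge k_0}2^{k[-1+\kappa_1(1-1/p)+\kappa_2/q]},$$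
which is finite under (2.3) and tends to $0$ as $k_0\to\infty$.

**Step 3 (size of $a$).** This step carries out the budget of Section 4. By L2, $|a|\le32|F_k^{v,\pm}|/(N_kB_k)$; recall $\tau_kN_k=X_k$ and $A_k/B_k=2^{\gamma+k}$. Split $F_k^{v,\pm}$ into three parts and use the triangle inequality in $B^{1,\infty}_xL^\infty_t$.

*Stations*, $\operatorname{dist}(x_1,s_k\mathbb Z)\le\ell_k$: the terms $i\tau_k^{-1}\theta_1'g_k+\theta_1\Delta g_k$ and $-i\tau_k^{-1}\theta'\chi_kz_k$. By E5 for $g_k$ and $v_k$, by $|\Delta g_k|\le CM_kb_k^2A_k\le C\tau_k^{-1}A_k$ (E1 and (6.4)), and by $|\zeta_k|\le C2^{-K_2k}\le CA_k$, they are at most $C\tau_k^{-1}\sqrt{kM_k}A_k$. So $|a|\le C2^\gamma2^k\sqrt{kM_k}/X_k$ there. Within $|x_1|\le8X_k$ there are at most $CX_k/s_k$ stations, each meeting at most $C\ell_k$ unit intervals, so at most $C(X_k/s_k)\ell_k\rho_k^{d-1}=CX_kM_k^{-1}\rho_k^{d-1}$ unit cubes are involved. The contribution is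
$$\le C2^\gamma\sqrt k\,2^kM_k^{-1/2}\rho_k^{d-1}=C2^\gamma\sqrt k\,2^{k(1-5d+5d-5)}=C2^\gamma\sqrt k\,2^{-4k}.$$

*Off the stations*: $g_k$ and $\Delta g_k$ vanish, and only $-i\tau_k^{-1}\theta'\chi_kz_k$ remains. By E4, the Claim and (6.7), $|z_k|\le C2^{-K_2k}$, so $|a|\le C2^{-K_2k}/(X_kB_k)$ on at most $CX_k\rho_k^{d-1}$ cubes. The contribution is
$$\le C2^{-K_2k}\rho_k^{d-1}/B_k\le C2^\gamma2^{k(5(d-1)+1+\gamma-K_2)}\le C2^{-k}.$$

*Commutator terms* $\theta(2\nabla\chi_k\cdot\nabla z_k+z_k\Delta\chi_k)$: these are $\le C(M_kb_kA_k+2^{-K_2k})\le CM_kb_kA_k$, on at most $CX_k\rho_k^{d-1}$ cubes. The contribution is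
$$\le CX_k\rho_k^{d-1}\frac{M_kb_kA_k}{N_kB_k}\le C2^\gamma2^{k(\xi+5(d-1)+3\mu+2-\nu)}\le C2^{-k},$$
since $\xi+5(d-1)+3\mu+2-\nu=-75d-24$.

Summing over $k\ge k_0$ and $\pm$, $|a|\in B^{1,\infty}_xL^\infty_t$ with norm tending to $0$ as $k_0\to\infty$. Choosing $k_0$ so large that this norm and the finitely many norms $\|V\|_{L^p_tL^q_x}$, $(p,q)\in\mathcal P$, are at most $\epsilon_0$ proves Theorem 1, and with it Corollary 2. $\blacksquare$
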